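\title{Reduced link diagrams with the fewest negative crossings}

\begin{abstract}
For an oriented link $L$ in $S^3$ let $n_-(L)$ be the least number of negative crossings in a diagram of $L$. We prove that $L$ has only finitely many reduced diagrams with $n_-(L)$ negative crossings, and that this is the exact threshold: for every $k>n_-(L)$ there are infinitely many reduced diagrams of $L$ with $k$ negative crossings. The same holds for positive crossings. Morton's inequality turns an infinite supply of minimal diagrams into a family obtained from one diagram by twisting along circles more and more. A theorem on such families, proved with the JSJ decomposition and hyperbolic Dehn surgery, shows that one of the circles bounds a disk disjoint from the link, and the disk exposes either a nugatory crossing or a superfluous negative crossing.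
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, links are nonempty, tame, and lie in the oriented sphere $S^3$; $|L|$ is the number of components of $L$. A \emph{diagram} of an oriented link $L$ is a generic projection of $L$ to the plane or to $S^2$, with over/under information at each double point, considered up to isotopy of the plane or of $S^2$. Each crossing is \emph{positive} or \emph{negative} by the right-hand rule. We write $c_+(D)$ and $c_-(D)$ for the numbers of positive and negative crossings of $D$, put $c(D)=c_+(D)+c_-(D)$, and define
\[
n_-(L)=\min_D c_-(D),\qquad n_+(L)=\min_D c_+(D),
\]
the minima being taken over all diagrams of $L$. A link is \emph{positive} when $n_-(L)=0$, so $n_-(L)$ measures how far $L$ is from being positive.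

A link has only finitely many diagrams that minimize $c$, because there are only finitely many diagrams with a bounded number of crossings and at most $|L|$ connected components. Minimizing $c_-$ is another matter, since it puts no visible bound on $c_+$. A positive kink can be added to any diagram by a Reidemeister~I move, so some diagrams have to be excluded before a finiteness question makes sense. A crossing is \emph{nugatory} if some simple closed curve meets the diagram only at that crossing, transversally, and a diagram is \emph{reduced} if it has no nugatory crossing. It is known that a positive link has only finitely many reduced diagrams without negative crossings, and that a knot with $n_-=1$ has only finitely many reduced diagrams with one negative crossing. The general question is posed as Question~5.1 of \cite{semiadequate}: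
\begin{quote}
\emph{Does every oriented link have only finitely many reduced diagrams with the minimal number of negative (or positive) crossings?}
\end{quote}
Being reduced is a weak condition. In Section~\ref{sec:finger} we shall see that a single spare negative crossing is enough to lock arbitrarily many positive kinks into a reduced diagram. A positive answer therefore has to come from minimality, in the following form: if positive twists can be added indefinitely without changing the link, then the negative crossings that keep them from being nugatory include a superfluous one. This is what happens.

\begin{theorem}\label{thm:main}
Let $L$ be an oriented link and $k\ge0$ an integer. The number of reduced diagrams of $L$ (in the plane or in $S^2$) with exactly $k$ negative crossings is $0$ if $k<n_-(L)$, finite and nonzero if $k=n_-(L)$, and infinite if $k>n_-(L)$. The same holds for positive crossings and $n_+(L)$.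
\end{theorem}

In particular the answer to the question is yes. Two reductions are immediate. A diagram on $S^2$ comes from at least one and at most finitely many plane diagrams, one for each choice of the region that contains $\infty$, so the plane and the sphere give equivalent statements. Switching all crossings is a bijection between the diagrams of $L$ and those of its mirror image which exchanges $c_+$ with $c_-$ and preserves reducedness, so it suffices to treat negative crossings.

The topological ingredient is a statement about twisting. For a knot $c\subset S^3$ let $N(c)$ be a tubular neighborhood, $\mu$ a meridian and $\lambda$ the preferred longitude (the one that has linking number $0$ with $c$). A \emph{slope} on a torus is an isotopy class of unoriented essential simple closed curves, that is, a primitive homology class up to sign; on $\partial N(c)$ the slope $p\mu+q\lambda$ is written $p/q$. \emph{Surgery} with a given slope removes $N(c)$ and glues in a solid torus whose meridian has that slope. Fix $\varepsilon\in\{1,-1\}$. Let $c=c_1\cup\dots\cup c_m\subset S^3\setminus L$ be an unlink, bounding disjoint disks $F_1,\dots,F_m$ that may meet $L$, and let $n\in\mathbb Z_{>0}^m$. Cutting the exterior of $c$ along each $F_i$, rotating one side by $n_i$ full turns in the direction determined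 by $\varepsilon$, and regluing is a homeomorphism that takes the slope $\varepsilon/n_i$ to the meridian of $c_i$. Hence surgery on all $c_i$ with slopes $\varepsilon/n_i$ turns $S^3$ into $S^3$, and the image $L_n$ of $L$ is obtained from $L$ by inserting $n_i$ full twists, all of the same handedness, into the strands that pass through $F_i$. The link $L_n$ is well defined up to isotopy, since orientation-preserving homeomorphisms of $S^3$ are isotopic to the identity.

\begin{theorem}\label{thm:twist}
Let $L$ be a link, and let $c=c_1\cup\dots\cup c_m$ $(m\ge1)$ be an unlink in $S^3\setminus L$ with $\operatorname{lk}(c_i,K)=0$ for all $i$ and all components $K$ of $L$. Let $n^j\in\mathbb Z_{>0}^m$ $(j=1,2,\dots)$ with $n^j_i\to\infty$ as $j\to\infty$ for every $i$. If all $L_{n^j}$ are isotopic (as unoriented links), then some $c_i$ bounds an embedded disk in $S^3\setminus(L\cup(c\setminus c_i))$.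
\end{theorem}

Section~\ref{sec:seifert} translates reducedness into the language of Seifert graphs. Section~\ref{sec:finger} treats $k>n_-(L)$ and works out the smallest example of the mechanism behind finiteness. Sections~\ref{sec:families} and~\ref{sec:disk} deduce finiteness from Theorem~\ref{thm:twist}. Section~\ref{sec:background} recalls the 3-manifold topology that is needed, and Section~\ref{sec:twistproof} proves Theorem~\ref{thm:twist}.

\section{Seifert graphs and nugatory crossings}\label{sec:seifert}

At a crossing $x$ of an oriented diagram $D$ there are two incoming and two outgoing half-edges, and four corners between them. One corner lies between the incoming half-edges, the opposite one between the outgoing half-edges, and each of the other two, which we call \emph{Seifert corners}, lies between an incoming and an outgoing half-edge. \emph{Smoothing} $x$ replaces the crossing by two disjoint oriented arcs that round off the Seifert corners; let $\beta_x$ be a short segment joining the two arcs. Smoothing all crossings gives the \emph{Seifert circles}, $s(D)$ in number. The \emph{Seifert graph} $\Gamma(D)$ has the Seifert circles as vertices and the crossings as edges, the edge $x$ joining the circles at the two ends of $\beta_x$.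

The graph $\Gamma(D)$ has no loops. The two arcs at a smoothed crossing point in the same direction, so $\beta_x$ lies to the right of one and to the left of the other; if both belonged to one Seifert circle $S$, the interior of $\beta_x$ would meet both sides of $S$ without meeting $S$. The projection is recovered from the circles and segments by collapsing each segment to a point, so the components of $\Gamma(D)$ correspond to the connected components of the projection, which we call the \emph{components of $D$}. Smoothing $x$ deletes the edge $x$ from the graph. Hence smoothing $x$ disconnects its component of $D$ if and only if $x$ is a \emph{bridge}, an edge whose deletion disconnects its component of $\Gamma(D)$.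

\begin{lemma}\label{lem:bridge}
A crossing $x$ of $D$ is nugatory if and only if it is a bridge of $\Gamma(D)$.
\end{lemma}

\begin{proof}
Let $x$ be a bridge and smooth it. The component of $D$ that contained $x$ falls into two disjoint connected sets $C_1,C_2$ joined by $\beta_x$. Since $C_2$ is connected, the region of $S^2\setminus C_2$ that contains $C_1$ is an open disk, and a thin regular neighborhood of $C_2$ has exactly one boundary circle $\gamma$ in it. This circle is disjoint from $C_1$, $C_2$ and all other components of $D$, and it crosses $\beta_x$ once. Slide the intersection point to the middle of $\beta_x$ and restore the crossing. Then $\gamma$ meets $D$ only at $x$, transversally.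

Conversely, let $\gamma$ meet $D$ only at $x$, transversally, so that it passes through two opposite corners. If these were the Seifert corners, both strands would cross $\gamma$ in the same direction, and the closed curves of $D$ would have total algebraic intersection number $\pm2$ with a simple closed curve on $S^2$, which is impossible. So $\gamma$ passes through the other two corners, and there is one Seifert corner on each side of $\gamma$. After smoothing $x$ the curve $\gamma$ misses the diagram and has one of the two new arcs on each side. Thus smoothing disconnects the component of $x$.
\end{proof}

So $D$ is reduced if and only if $\Gamma(D)$ has no bridge. This condition ignores the over/under information, and it ignores how the components of $D$ are nested in each other: it depends only on the multiset of components, each regarded as a connected diagram on its own sphere. The same multiset determines $c_\pm(D)$, and it determines the link, which is the split union of the links of the components. We use this freely.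

\begin{lemma}\label{lem:exists}
Every oriented link $L$ has a reduced diagram with $n_-(L)$ negative crossings.
\end{lemma}

\begin{proof}
Among the diagrams with $n_-(L)$ negative crossings choose one, $D$, with the fewest crossings. Suppose that $x$ is nugatory, with curve $\gamma$. Rotate the part of the link on one side of $\gamma$ by $\pi$ about an axis in the projection plane through $x$, in the direction that undoes $x$. Every other crossing involves two strands on the same side of $\gamma$, and a crossing has the same sign seen from above and from below, so the other crossings keep their signs. The new diagram represents the oriented link $L$, has fewer crossings, and has at most, hence exactly, $n_-(L)$ negative crossings. This contradicts the choice of $D$.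
\end{proof}

\section{One spare negative crossing}\label{sec:finger}

Let $D$ be a diagram and $\ell\ge1$. Choose an edge of $D$, or a crossingless circle, and two disjoint subarcs $\tau,\sigma$ of it. On one side of the edge, and close to it, pull a finger from $\tau$ toward $\sigma$. The two strands of the finger are antiparallel. Twist them by $\ell$ half-twists, in the direction that makes the crossings $x_1,\dots,x_\ell$ (numbered from base to tip) positive, and pass the tip under $\sigma$. This creates two more crossings of opposite signs, $y_1$ and $y_2$ in the order in which the finger strand meets them. Call the result $D^\ell$; see Figure~\ref{fig:finger}.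

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick,scale=1.15]
\draw[->] (-0.6,0) -- (0.1,0);
\draw (0.1,0) -- (0.3,0) .. controls (0.8,0) and (0.6,1.35) .. (1.5,1.35);
\draw (1.5,0.65) .. controls (1.0,0.65) and (1.0,0) .. (1.5,0);
\foreach \x in {1.5,2.5,3.5} {
 \begin{scope}[shift={(\x,1)}]
 \draw (0,0.35) .. controls (0.5,0.35) and (0.5,-0.35) .. (1,-0.35);
 \draw[preaction={draw=white,line width=5pt}] (0,-0.35) .. controls (0.5,-0.35) and (0.5,0.35) .. (1,0.35);
 \end{scope}}
\draw (4.5,0.65) .. controls (5.1,0.65) and (5.1,0.4) .. (5.1,-0.1) .. controls (5.1,-0.7) and (5.8,-0.7) .. (5.8,-0.1) .. controls (5.8,0.8) and (5.6,1.35) .. (4.5,1.35);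
\draw (1.5,0) -- (4.6,0);
\draw[preaction={draw=white,line width=5pt},->] (4.6,0) -- (6.9,0);
\node at (2,1.5) {$x_1$}; \node at (3,1.5) {$x_2$}; \node at (4,1.5) {$x_3$};
\node at (4.85,-0.25) {$y_1$}; \node at (6.08,-0.25) {$y_2$}; \node at (6.5,0.22) {$\sigma$};
\end{tikzpicture}
\caption{A finger with $\ell=3$ positive half-twists $x_1,x_2,x_3$, pulled out of an edge of a diagram and passed under the subarc $\sigma$ of the same edge. Exactly one of $y_1,y_2$ is negative, and none of the five new crossings is nugatory.}
\label{fig:finger}
\end{figure}

\begin{proposition}\label{prop:finger}
If $D$ is a reduced diagram of $L$, then $D^\ell$ is a reduced diagram of $L$ with $c_-(D^\ell)=c_-(D)+1$ and $c(D^\ell)=c(D)+\ell+2$. Consequently $L$ has infinitely many reduced diagrams with exactly $k$ negative crossings for each $k>n_-(L)$.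
\end{proposition}

\begin{proof}
Retracting the tip by a Reidemeister~II move and untwisting by $\ell$ Reidemeister~I moves returns $D$, and the crossing counts are read off from the construction. By Lemma~\ref{lem:bridge} we must show that smoothing any crossing of $D^\ell$ leaves its component connected. The finger meets only itself and $\sigma$, so only the component $C$ of $D$ that contains $\tau$ and $\sigma$ is affected. Note that if an arc of a connected projection is replaced by a connected set containing its endpoints, the result is connected.

\emph{A crossing $x$ of $C$.} Smoothing $x$ leaves $C$ connected because $D$ is reduced, and in $D^\ell$ the arc $\tau$ is replaced by the finger.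

\emph{A crossing $x_i$.} Since the strands are antiparallel, smoothing $x_i$ cuts the finger into an immersed arc with the endpoints of $\tau$ and a closed curve through the tip. Replacing $\tau$ by the arc gives a connected set that contains $\sigma$, and the closed curve meets $\sigma$.

\emph{The crossings $y_1,y_2$.} After smoothing a crossing of a connected projection every point is still connected to one of the two new arcs, so it suffices to join these arcs to each other. The finger strand passes through $x_\ell$, $y_1$, the tip, $y_2$, and $x_\ell$ again, in this order; these passages form a loop based at $x_\ell$. When $y_i$ is smoothed, the half-edge by which the loop enters $y_i$ and the half-edge by which it leaves $y_i$ lie on different new arcs, and they are joined by the rest of the loop, which passes through $x_\ell$ and does not return to $y_i$. Here $\ell\ge1$ is used.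

For the last statement, start from a diagram as in Lemma~\ref{lem:exists}, apply the construction $k-n_-(L)-1$ times with $\ell=1$, and then once with arbitrary $\ell$. The crossing numbers are unbounded, so infinitely many diagrams arise.
\end{proof}

The same picture shows why one should expect finiteness at $k=n_-(L)$.

\begin{example}\label{ex:twistknots}
Let $D$ be a round circle. Keep the projection of $D^\ell$ and the positive crossings $x_i$, but choose the crossings $y_1,y_2$ freely, and let $\eta\in\{-1,0,1\}$ be half the sum of their signs. All these diagrams are reduced. For fixed $\eta$ let $K_\ell$ be the knot obtained.

\emph{The clasp is real: $\eta=\pm1$.} Let $\nabla=1+a_2z^2+\cdots$ be the Conway polynomial, $\nabla_+-\nabla_-=z\nabla_0$; for a two-component link the coefficient of $z$ is the linking number. Let $\ell\ge3$. Switching $x_\ell$ makes it cancel against $x_{\ell-1}$ and gives $K_{\ell-2}$. Smoothing $x_\ell$ gives two components that cross each other only at $y_1$ and $y_2$, so their linking number is $\eta$. Hence $a_2(K_\ell)=a_2(K_{\ell-2})+\eta$, and no knot occurs more than twice in the family.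

\emph{The clasp is fake: $\eta=0$.} Now every $K_\ell$ is the unknot, and the infinitely many diagrams have one negative crossing. Let $c$ be a small circle around the two strands of the finger, between the base and $x_1$; twisting along $c$ changes $\ell$ by an even number. After the tip is retracted from $\sigma$, a disk capping off the end of the finger is bounded by $c$ and misses the knot. Cut the finger at $c$ and close up both halves. The two closed curves obtained cross each other at $y_1$ and $y_2$, one of which is negative. Pull the curves apart and reconnect them: the result is a diagram of the same knot, with only the crossings $x_i$. The negative crossing was superfluous.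
\end{example}

The proof of finiteness shows that this dichotomy is general. The Conway coefficient is not enough to establish it. If twisting one antiparallel band in a knot diagram does not change the knot, the computation above shows that the two curves obtained by cutting the band have linking number $0$; but to pull them apart we need them to be separated by a sphere. Theorem~\ref{thm:twist} supplies the sphere, and it does so when several bands are twisted at once.

\section{From infinitely many minimal diagrams to a twist family}\label{sec:families}

Let $P_L(v,z)$ be the skein polynomial, normalized by $v^{-1}P_+-vP_-=zP_0$ and $P=1$ for the unknot, and let $d(L)$ be its minimal degree in $v$. Morton's inequality \cite{Morton,FW} states that every diagram $D$ of $L$ satisfies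
\[
c_+(D)-c_-(D)-s(D)+1\le d(L).
\]
If $c_-(D)=k$ this reads $c(D)-s(D)\le 2k+d(L)-1$. The graph $\Gamma(D)$ has $c(D)$ edges, $s(D)$ vertices and at most $|L|$ components, so its first Betti number satisfies
\begin{equation}\label{eq:betti}
b_1(\Gamma(D))\le 2k+d(L)-1+|L| .
\end{equation}
For the unknot and $k=0$ the bound is $0$: the graph is a tree, and a tree without bridges is a point, so the only reduced diagram on $S^2$ is the circle. In general \eqref{eq:betti} does not bound the number of edges, because edges can be subdivided. On the level of diagrams, subdivision is twisting.

Let $x_1,\dots,x_m$ be positive crossings of a diagram $D$ and $n\in\mathbb Z_{>0}^m$. The two half-edges at a Seifert corner of $x_i$ form a band of two antiparallel strands. Let $D[n]$ be obtained by inserting $n_i$ full twists, consisting of $2n_i$ positive crossings, into this band next to $x_i$, for each $i$ (Figure~\ref{fig:twist}). Either Seifert corner gives the same diagram, in which $x_i$ is replaced by a row of $2n_i+1$ positive crossings, and $\Gamma(D[n])$ is $\Gamma(D)$ with the edge $x_i$ subdivided into $2n_i+1$ edges. Full twists do not change how strands are connected, so the components of the links of $D$ and $D[n]$ correspond.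

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\foreach \x in {0,3.1,4.1,5.1,8.7} {
 \begin{scope}[shift={(\x,0)}]
 \draw (0,0.35) .. controls (0.5,0.35) and (0.5,-0.35) .. (1,-0.35);
 \draw[preaction={draw=white,line width=5pt}] (0,-0.35) .. controls (0.5,-0.35) and (0.5,0.35) .. (1,0.35);
 \end{scope}}
\foreach \x in {1,6.1,9.7} {
 \draw[->] (\x,-0.35) -- ++(0.5,0);
 \draw[<-] (\x,0.35) -- ++(0.5,0);}
\draw[->] (-1.3,0.35) -- (-0.8,0.35); \draw (-0.8,0.35) -- (0,0.35);
\draw[->] (0,-0.35) -- (-1.3,-0.35);
\draw[dashed] (-0.4,-0.7) -- (-0.4,0.7);
\node at (-0.4,0.95) {$F$}; \node at (0.5,0.5) {$x$}; \node at (-0.9,0) {$S_0$};
\draw[->] (2.5,0.35) -- (3.1,0.35); \draw[->] (3.1,-0.35) -- (2.5,-0.35);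
\draw[->] (7.4,0.35) -- (7.95,0.35) .. controls (8.25,0.35) and (8.25,-0.35) .. (7.95,-0.35) -- (7.4,-0.35);
\draw (8.7,-0.35) .. controls (8.4,-0.35) and (8.4,0.35) .. (8.7,0.35);
\node at (9.2,0.5) {$x$}; \node at (8.78,0) {$u$}; \node at (7.75,0) {$S_0'$};
\node at (0.1,-1.05) {$D$}; \node at (4.6,-1.05) {$D[1]$}; \node at (8.8,-1.05) {$D'$};
\end{tikzpicture}
\caption{Left: a positive crossing $x$ of a diagram $D$, a Seifert circle $S_0$ that turns at $x$, and the projection (dashed) of a vertical disk $F$ across its corner. Middle: one full positive twist inserted at $F$. Right: the two strands cut at $F$ and capped off; $S_0$ splits into the Seifert circles $S_0'$ and $u$.}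
\label{fig:twist}
\end{figure}

\begin{proposition}\label{prop:family}
Let $k=n_-(L)$, and suppose that $L$ has infinitely many reduced diagrams with $k$ negative crossings. Then there are a reduced diagram $D$ of $L$ with $c_-(D)=k$, positive crossings $x_1,\dots,x_m$ of $D$ $(m\ge1)$, and vectors $n^j\in\mathbb Z^m_{>0}$ with $n_i^j\to\infty$ for every $i$, such that every $D[n^j]$ is a diagram of $L$. For each $i$, the two strands at $x_i$ belong to the same component of $L$.
\end{proposition}

\begin{proof}
There are only finitely many diagrams with at most $|L|$ components and a bounded number of crossings, so there are reduced diagrams $D_j$ of $L$ with $c_-(D_j)=k$ and $c(D_j)\to\infty$. Let $b$ be the right side of \eqref{eq:betti}.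

\emph{Chains.} Let $G$ be a component of $\Gamma(D_j)$. It has no bridge, hence no vertex of valence $1$. So $G$ is a single vertex, or a cycle, or a subdivision of a connected graph $G_0$ (loops and multiple edges allowed) with all valences at least $3$. If $G_0$ has $V$ vertices and $E$ edges, then $2E\ge3V$ and $E-V+1=b_1(G)$, whence $E\le3(b_1(G)-1)$. Call a \emph{chain} the path of $G$ that subdivides an edge of $G_0$, or the whole of $G$ if $G$ is a cycle. Every crossing lies in exactly one chain, and $\Gamma(D_j)$ has at most $3b$ chains.

\emph{Chains are twisted bands of one sign.} Regard each component of $D_j$ on its own sphere. Let $S$ be a vertex of valence $2$, with edges $x$ and $y$. The segments $\beta_x,\beta_y$ lie on the same side of the circle $S$: otherwise $x$ would be the only connection between $S$ and the circles on its side of $S$, since no segment crosses $S$, and $x$ would be a bridge. By connectedness the other side of $S$ is empty, so it is a face with the two corners $x$ and $y$, both Seifert corners. Its two boundary edges belong to two antiparallel strands which cross at $x$ and again at $y$, in opposite directions. If $x$ and $y$ had opposite signs, the same strand would be over at both, and a Reidemeister~II move across the face would produce a diagram of $L$ with $k-1$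 negative crossings, contrary to $k=n_-(L)$. So all crossings of a chain have the same sign, and consecutive ones bound bigons at Seifert corners: a chain is a twisted band of two antiparallel strands. A negative chain has length at most $k$.

\emph{Pigeonhole.} Shorten each positive chain of length at least $3$ by removing full twists until its length is $1$ or $2$. The resulting \emph{base}, a collection of at most $|L|$ connected diagrams on spheres, has at most $3b\max(2,k)$ crossings, so there are finitely many possible bases. The components of $D_j$ are recovered from the base and the number of full twists removed from each positive chain. Pass to a subsequence $D_0,D_1,\dots$ with the same base, with labeled chains, such that for each positive chain the number of removed twists is either constant or strictly increasing. It is increasing for $m\ge1$ chains because $c(D_j)\to\infty$. Let $D=D_0$, let $x_i$ be a crossing in the $i$-th increasing chain, and for $j\ge1$ let $n^j_i\geq 1$ be the number of full twists removed from that chain in $D_j$ minus the number removed in $D_0$. Then $D[n^j]$ has the same components as $D_j$, so it is a diagram of $L$.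

\emph{Components.} Suppose that the strands at $x_i$ belong to different components $K,K'$. In $D[n^j]$ these cross each other positively at least $2n_i^j$ times and negatively at most $k$ times, so their linking number, half the sum of the signs, is at least $n^j_i-k/2$. This tends to infinity, while $L$ has only finitely many linking numbers.
\end{proof}

\section{A disk exposes a superfluous crossing}\label{sec:disk}

Let $x$ be a crossing of a diagram $D$ of $L$ and $S_0$ one of the two Seifert circles at $x$. A \emph{crossing disk} at $x$ is a small vertical disk $F$ that projects to a short segment across the Seifert corner of $S_0$ at $x$ and meets $L$ in two interior points, one on each half-edge of the corner (Figure~\ref{fig:twist}). The two points have opposite intersection signs. The next lemma is the second half of Example~\ref{ex:twistknots} in general form.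

\begin{lemma}\label{lem:disk}
Let $F$ be a crossing disk at $x$, and suppose that both points of $F\cap L$ lie on one component $K$ of $L$. If $\partial F$ bounds a disk $E$ with $E\cap L=\emptyset$, then $x$ is nugatory or $L$ has a diagram with fewer than $c_-(D)$ negative crossings.
\end{lemma}

\begin{proof}
\emph{Making $E\cup F$ a sphere.} Put $c=\partial F$. Both disks meet $\partial N(c)$ in the preferred longitude, so after an isotopy of $E$ near $c$ their collars meet only in $c$. Make the interiors transverse, and among all such disks $E$ choose one with the fewest intersection circles. Suppose there is at least one. A circle $\gamma$ bounds subdisks $E_\gamma\subset E$ and $F_\gamma\subset F$. Since $E_\gamma$ misses $K$ we have $\operatorname{lk}(\gamma,K)=0$, so $F_\gamma$ contains both points of $F\cap L$ or neither.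

If some $F_\gamma$ contains neither, choose such a $\gamma$ innermost in $F$. The interior of $F_\gamma$ misses $E$, so $(E\setminus E_\gamma)\cup F_\gamma$ is an embedded disk bounded by $c$ and disjoint from $L$, and pushing it slightly off $F_\gamma$ removes at least the circle $\gamma$. Otherwise every $F_\gamma$ contains both points, so the circles are nested in $F$. Let $\gamma$ be the outermost one. The annulus in $F$ between $\gamma$ and $c$ misses $L$, and its interior misses $E$. Its union with $E_\gamma$ is an embedded disk bounded by $c$ and disjoint from $L$. Push the annulus, keeping $c$ fixed, to the side of $F$ on which $E_\gamma$ lies near $\gamma$; the remaining circles lie in the interior of $E_\gamma$, so again there are fewer. Both cases contradict the choice of $E$, and therefore $E\cap F=c$.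

\emph{The connected sum.} The sphere $\Sigma=E\cup F$ bounds a ball on each side and meets $L$ transversally in two points of $K$, so each ball contains one arc of $K$ and possibly some whole components of $L$. Let $\alpha\subset F$ be the straight arc between the two points. Cut $L$ at $\Sigma$ and close up on both sides with parallel copies of $\alpha$, which we call \emph{caps}. Because the two points have opposite signs, this yields oriented links $A$ and $B$, one in the interior of each ball, each containing one cap. Each of them arises from the part of $L$ in its ball by closing the arc of $K$ with an arc parallel into $\Sigma$, so $L=A\#B$ as oriented links, the sum being taken along the components that contain the caps. Recall that the connected sum of oriented links along specified components is well defined up to isotopy.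

The arc $\alpha$ projects to a segment between the two half-edges, so a diagram $D'$ of $A\cup B$ is obtained from $D$ by cutting the two half-edges and capping off on both sides (Figure~\ref{fig:twist}, right). It has the same crossings as $D$ with the same signs. Let $D_A,D_B$ be the subdiagrams of $A$ and $B$.

\emph{Case 1: $D_A$ and $D_B$ cross.} Since $\Sigma$ separates $A$ from $B$, their total linking number is $0$, so the signs of the crossings between $D_A$ and $D_B$ add up to $0$, and at least one is negative. Thus $c_-(D_A)+c_-(D_B)<c_-(D)$. Draw $D_A$ on $S^2$ and remove a point of the region to the right of its cap; do the same for $D_B$; place the two plane diagrams in disjoint disks. Both caps now have the unbounded region on their right, so two facing subarcs of them are antiparallel, and a band in the unbounded region joins them compatibly with orientations and without new crossings. This is a diagram of $A\#B=L$ with fewer than $c_-(D)$ negative crossings.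

\emph{Case 2: $D_A$ and $D_B$ do not cross.} Then each component of $D'$ belongs entirely to $D_A$ or to $D_B$, so the two caps lie in different components of $D'$. In passing from $D$ to $D'$ the circle $S_0$ splits into a circle $u$, which contains the cap next to $x$ and meets no crossing but $x$, and a circle $S_0'$, which contains the other cap and carries all other crossings of $S_0$. Let $S_1$ be the other endpoint of the edge $x$. In $\Gamma(D')$ the vertex $S_1$ is adjacent to $u$, hence not connected to $S_0'$. Deleting $u$ and $x$ from $\Gamma(D')$ gives $\Gamma(D)\setminus x$, with $S_0'$ in the role of $S_0$. So $S_0$ and $S_1$ are not connected in $\Gamma(D)\setminus x$; the edge $x$ is a bridge, and $x$ is nugatory by Lemma~\ref{lem:bridge}.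
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:twist}]
For $k<n_-(L)$ there is no diagram by definition, for $k>n_-(L)$ see Proposition~\ref{prop:finger}, and for $k=n_-(L)$ there is at least one by Lemma~\ref{lem:exists}. Suppose that for $k=n_-(L)$ there are infinitely many, take $D$, $x_i$, $n^j$ from Proposition~\ref{prop:family}, and regard $L$ as the link of $D$. Choose disjoint crossing disks $F_i$ at the $x_i$ and put $c_i=\partial F_i$. Then $c=\bigcup c_i$ is an unlink. The two points of $F_i\cap L$ have opposite signs and lie on the same component, so $\operatorname{lk}(c_i,K)=0$ for all components $K$. The sign of a crossing in a twisted antiparallel band is determined by the handedness of the twist, because reversing both strands does not change it. So all inserted twists have one handedness, and for one choice of $\varepsilon$ the diagram $D[n^j]$ represents $L_{n^j}$ for all $j$. All $L_{n^j}$ are isotopic to $L$. By Theorem~\ref{thm:twist} some $c_i$ bounds a disk disjoint from $L$, and by Lemma~\ref{lem:disk} either $x_i$ is nugatory, although $D$ is reduced, or $L$ has a diagram with fewer than $n_-(L)$ negative crossings. Both are impossible.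
\end{proof}

Minimality of $k$ entered twice, in making each chain a band of one sign and in Case~1 of Lemma~\ref{lem:disk}; reducedness also entered twice, in the description of the graphs by chains and in Case~2.

\section{Background on 3-manifolds}\label{sec:background}

All 3-manifolds below are compact, connected and orientable, with boundary a union of tori. A manifold is \emph{irreducible} if every embedded sphere bounds a ball. A two-sided torus, embedded or in the boundary, is \emph{incompressible} if no essential curve on it bounds a disk with interior disjoint from it; equivalently, it is $\pi_1$-injective. It is \emph{boundary parallel} if it cobounds a copy of $T^2\times I$ with a boundary torus, and an irreducible manifold is \emph{atoroidal} if every incompressible torus is boundary parallel. For classes $v,w\in H_1(T^2)$ let $v\cdot w$ be the algebraic intersection number. The \emph{distance} of two slopes is $\Delta(v,w)=|v\cdot w|$; it vanishes only if the slopes are equal. \emph{Filling} a boundary torus along a slope means gluing in a solid torus whose meridian has that slope; in homology it kills the class of the slope.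

\medskip\noindent\textbf{(B1) Surfaces in $S^3$.} A closed surface embedded in $S^3$ is orientable and separates, and a sphere bounds a ball on each side.

\medskip\noindent\textbf{(B2) Cutting and gluing.} Cutting an irreducible manifold along incompressible tori gives irreducible pieces in whose boundary these tori are incompressible. If irreducible manifolds with incompressible boundary are glued along boundary tori, the result is irreducible with incompressible boundary, the gluing tori are incompressible, and the fundamental group of each piece injects.

\medskip\noindent\textbf{(B3) Seifert manifolds.} A \emph{Seifert fibration} decomposes $X$ into circles, each with a neighborhood that is a fibered solid torus: a solid torus fibered by its core and by parallel curves that meet a meridian disk $\alpha\ge1$ times. The core is \emph{exceptional of order $\alpha$} if $\alpha\ge2$ and \emph{regular} otherwise; any two regular fibers are isotopic in $X$. The space of fibers is a surface $O$ with a cone point of order $\alpha$ for each exceptional fiber, the \emph{base orbifold}, and $\chi^{\mathrm{orb}}(O)=\chi(O)-\sum(1-1/\alpha)$. If a boundary torus is filled along a slope at distance $d\ge1$ from the fiber, the fibration extends with the core as a fiber of order $d$, and $\chi^{\mathrm{orb}}$ increases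 by $1/d$. We call $X$ \emph{large} if $\partial X\ne\emptyset$ and $\chi^{\mathrm{orb}}<0$. A large Seifert manifold is irreducible, has incompressible boundary, and its Seifert fibration is unique up to isotopy \cite[Theorem VI.18]{Jaco}. So the fiber slope on each boundary torus and the orders of the exceptional fibers are topological invariants. If $O$ is a sphere with $r\ge1$ holes and $\chi^{\mathrm{orb}}\ge0$, the formula $\chi^{\mathrm{orb}}=2-r-\sum(1-1/\alpha)$ leaves three possibilities: a disk with at most one cone point ($X$ is a solid torus), an annulus without cone points ($X=T^2\times I$), and a disk with two cone points of order $2$. The fibers over an arc joining two cone points of order $2$ form a Klein bottle, the union of two M\"obius bands. If instead $\chi^{\mathrm{orb}}<0$, then $\pi_1(X)$ surjects onto a free product of at least two nontrivial cyclic groups, one for each cone point and $r-1$ copies of $\mathbb Z$, so it is nonabelian.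

\medskip\noindent\textbf{(B4) Vertical and horizontal surfaces.} An essential (incompressible and boundary-incompressible) surface in a compact irreducible Seifert manifold is isotopic to a \emph{vertical} surface, a union of regular fibers, or to a \emph{horizontal} one, transverse to all fibers \cite[Proposition 1.11]{Hatcher}. A closed horizontal surface has open and closed image in $O$, so it meets every fiber. Hence in a Seifert manifold with boundary, incompressible tori in the interior are isotopic to vertical ones.

\medskip\noindent\textbf{(B5) The JSJ theorem} \cite[Theorem 1.9]{Hatcher}. A compact irreducible orientable 3-manifold contains a family of disjoint incompressible tori such that each complementary piece is Seifert fibered or atoroidal, and a family that is minimal with respect to inclusion among such families is unique up to isotopy. This is the \emph{JSJ family}. A homeomorphism can be isotoped to carry JSJ family to JSJ family.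

\medskip\noindent\textbf{(B6) Hyperbolic manifolds.} We call $X$ \emph{hyperbolic} if its interior has a complete hyperbolic metric of finite volume. Such an $X$ is irreducible, atoroidal, not Seifert fibered, has incompressible boundary and nonabelian fundamental group. By geometrization of Haken manifolds, an irreducible atoroidal $X$ with nonempty boundary is Seifert fibered or hyperbolic. By Mostow--Prasad rigidity, an isomorphism between the fundamental groups of two such manifolds, viewed as groups of isometries of $\mathbb H^3$, is conjugation by an isometry of $\mathbb H^3$; in particular the volume is a topological invariant. Thurston's Dehn surgery theorem says: fill some boundary tori of a hyperbolic $X$ along slopes depending on $j$, such that on each of these tori every slope occurs for only finitely many $j$; then for large $j$ the filled manifold is hyperbolic, its volume is strictly less than $\operatorname{vol}X$, and the volumes converge to $\operatorname{vol}X$.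

\medskip\noindent\textbf{(B7) Sections.} Let $R$ be a planar surface with at least two boundary circles. A section of $R\times S^1$ has boundary classes $x_0,\dots,x_r$, and $H_1(R\times S^1)$ is generated by these and the fiber $h$ with the single relation $\sum x_t=0$. If $v$ is a class on the $0$-th boundary torus with $\Delta(v,h)=1$, the section can be chosen with $x_0=v$. Indeed $v=\pm x_0+ah$; reorienting $R$ fixes the sign, and twisting along a vertical annulus replaces $(x_0,x_1)$ by $(x_0+ah,\,x_1-ah)$.

\section{Proof of the twisting theorem}\label{sec:twistproof}

The idea is clearest when the exterior $M$ of $L\cup c$ is hyperbolic. The exteriors of the links $L_{n^j}$ are fillings of $M$, so by (B6) their volumes are less than $\operatorname{vol}M$ and converge to it. A constant sequence cannot do this, so the $L_{n^j}$ are not all isotopic. In general $M$ is cut along its JSJ tori, and each $c_i$ sits in a hyperbolic or a Seifert piece. For each position we find an invariant of the exterior of $L_{n^j}$, with its meridians, that cannot be constant in $j$. Two difficulties arise. A piece may collapse to $T^2\times I$ under filling, so that the JSJ decomposition changes; and a Seifert piece in which $\lambda_i$ is a fiber has homeomorphic fillings for all $n_i$, so that the twisting is recorded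 only in how the piece is glued to its neighbors.

\begin{remark}\label{rem:hyp}
The hypotheses cannot be dropped. If $c_1$ is a meridian circle of a component $K$, it bounds a disk that meets $L$ once, twisting a single strand changes nothing, and $c_1$ bounds no disk disjoint from $K$ because $\operatorname{lk}(c_1,K)=\pm1$. If different signs were allowed, one could take a circle $c_1$ that bounds no disk disjoint from $L$, as in the Whitehead link $L\cup c_1$, and a parallel copy $c_2$ bounding a parallel disk; twists with slopes $1/n$ and $-1/n$ cancel. If the vectors $n^j$ are all equal, the isotopy hypothesis is empty.
\end{remark}

Suppose that Theorem~\ref{thm:twist} is false, and fix a counterexample $(L,c,(n^j))$ with $m$ minimal. A subsequence of $(n^j)$ gives a counterexample again. We write $\mu_i,\lambda_i$ for meridian and longitude of $c_i$, and $\mu_K$ for the meridian of a component $K$ of $L$. The surgery slope on $c_i$ is $\mu_i+\varepsilon n_i\lambda_i$.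

\subsection{Two reductions}

The JSJ theorem needs an irreducible manifold, so we first remove splitting spheres.

\begin{lemma}\label{lem:nonsplit}
We may assume that $L\cup c$ is nonsplit. Then the exterior $M$ of $L\cup c$ is irreducible, has incompressible boundary, and is not $T^2\times I$.
\end{lemma}

\begin{proof}
Write $L\cup c$ as a split union of nonsplit links $J_a$ in disjoint balls $B_a$, and put $L^a=J_a\cap L$, $c^a=J_a\cap c$. Fix $a$ with $c^a\neq\emptyset$. Any disk $E$ bounded by some $c_i\subset c^a$ in the complement of $J_a\setminus c_i$ can be moved into $B_a$: choose a tiny ball disjoint from $E$ inside the ball $S^3\setminus\operatorname{int}B_a$, and expand it to fill that ball by an isotopy supported away from $J_a$. The disk then misses all of $(L\cup c)\setminus c_i$, which is excluded. So no such $E$ exists. In particular $L^a\ne\emptyset$, since otherwise $J_a$ would be a nonsplit sublink of an unlink, that is, a single unknot.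

Surgery on $c^b$ turns $S^3$ into $S^3$, hence turns $B_b$ into a ball by (B1). So $L_n$ is the split union of the links $L^b_n$ obtained by surgery on $c^b$ alone. Each $L^a_{n^j}$ is isotopic to a sublink of the fixed link $L_{n^1}$, and there are finitely many sublinks, so along a subsequence all $L^a_{n^j}$ are isotopic. Thus $(L^a,c^a)$ is a counterexample; by minimality $c^a=c$, and we replace $L$ by $L^a$.

A sphere in $M$ has all of $L\cup c$ on one side, so it bounds a ball in $M$. A compressing disk for $\partial N(J)$, with $J$ a component of $L\cup c$, has boundary null-homologous in the exterior of $J$, so it extends to a disk bounded by $J$, and the boundary of a neighborhood of that disk splits $J$ from the other components. If $M\cong T^2\times I$, then $L\cup c=K\cup c_1$ and $H_1(\partial N(c_1))\to H_1(M)$ is injective; but $\lambda_1$ maps to $\operatorname{lk}(c_1,K)\mu_K=0$.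
\end{proof}

Parallel circles twist the same strands, so one of them is redundant. This is the place where the common sign $\varepsilon$ matters.

\begin{lemma}\label{lem:annulus}
For $i\ne i'$ no embedded annulus in $M$ joins a curve of slope $\lambda_i$ on $\partial N(c_i)$ to a curve of slope $\lambda_{i'}$ on $\partial N(c_{i'})$.
\end{lemma}

\begin{proof}
Suppose that $A$ is such an annulus, for $c_1$ and $c_2$. A regular neighborhood $V$ of $N(c_1)\cup A\cup N(c_2)$ is a solid torus disjoint from $L$ and the other circles, and $V\cap M=\Pi\times S^1$ with $\Pi$ a pair of pants and fiber $\lambda=\lambda_1=\lambda_2$, for parallel orientations of $c_1,c_2$. In $H_1(\Pi\times S^1)$ the meridian of $V$ is $\mu_V=\mu_1+\mu_2$. The surgery slopes have distance $1$ from $\lambda$, so by (B3) surgery turns $V$ into a fibration over a disk without exceptional fibers, a solid torus. The relations $\mu_i=-\varepsilon n_i\lambda$ show that its meridian is $\mu_V+\varepsilon(n_1+n_2)\lambda$. Surgery on $c_1$ alone with slope $\varepsilon/(n_1+n_2)$ turns $V$ into a solid torus with the same meridian. So $L_n$ is also obtained from the unlink $c\setminus c_2$ with parameters $(n_1+n_2,n_3,\dots,n_m)$, which are positive and tend to infinity along the sequence.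

By minimality of $m$, some $c_i$ with $i\ne2$ bounds a disk $E$ disjoint from $L$ and from the circles other than $c_i$ and $c_2$. Let $N'$ be a very thin tubular neighborhood of $c_1$. Sliding along $A$, we can isotope $c_2$, fixing $L\cup(c\setminus c_2)$, to any curve of slope $\lambda_1$ on $\partial N'$. If $i\neq1$, then $E$ misses $N'$. If $i=1$, then $E\cap \partial N'$ is a single curve of slope $\lambda_1$, and we place $c_2$ parallel to it. In both cases $c_i$ bounds a disk in the complement of $L\cup(c\setminus c_i)$, a contradiction.
\end{proof}

\subsection{The pieces of $M$}

Cut $M$ along its JSJ family. We call a piece \emph{Seifert} if it is Seifert fibered; the other pieces are hyperbolic by (B2) and (B6). Tori in $S^3$ separate, so the graph with a vertex for each piece and an edge for each JSJ torus is a tree. We say that a piece $X$ \emph{contains} $c_i$ if $\partial N(c_i)\subset\partial X$.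

\begin{lemma}\label{lem:pieces}
\begin{enumerate}
\item[(a)] Every Seifert piece is large, its base is a sphere with holes, and it has at most one exceptional fiber of order $2$.
\item[(b)] If two Seifert pieces are adjacent along a JSJ torus, their fiber slopes on it are different.
\item[(c)] A Seifert piece contains at most one $c_i$.
\item[(d)] If a Seifert piece contains $c_i$ with fiber slope $\lambda_i$ and has $\partial N(K)$ in its boundary, $K\subset L$, then its fiber slope on $\partial N(K)$ is not $\mu_K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Over a one-sided curve in the base, or over an arc joining two cone points of order $2$, lies a Klein bottle, and over a nonseparating two-sided curve lies a closed surface that does not separate; neither exists in $S^3$. So the base is a sphere with holes, at least one since $\partial X\ne\emptyset$, and it is not a disk with two cone points of order $2$. The piece is not a solid torus because its boundary is incompressible. It is not $T^2\times I$: it would not be all of $M$, so one of its boundary tori would be a JSJ torus with a different piece $Y$ on the other side, and deleting that torus would replace the two pieces by a copy of $Y$, against minimality. By the list in (B3), $\chi^{\mathrm{orb}}<0$.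

(b) If the slopes agreed, the fibrations could be isotoped to match, and the torus could be deleted.

(c) Suppose that $X$ contains $c_1$ and $c_2$, with fibers $f_i=p_i\mu_i+q_i\lambda_i$ on $\partial N(c_i)$. The fibers are isotopic in $X$ up to orientation, so
\[
\pm p_2=\pm\operatorname{lk}(f_2,c_2)=\operatorname{lk}(f_1,c_2)=p_1\cdot0+q_1\operatorname{lk}(c_1,c_2)=0,
\]
and $p_1=0$ by symmetry. So $f_i=\pm\lambda_i$, and the fibers over an arc in the base between the two boundary circles form an annulus excluded by Lemma~\ref{lem:annulus}.

(d) The fiber $f$ on $\partial N(K)$ is isotopic in $X$ to $\pm\lambda_i$, so $\operatorname{lk}(f,K)=\pm\operatorname{lk}(c_i,K)=0$, whereas $\operatorname{lk}(\mu_K,K)=1$.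
\end{proof}

Part (d) and the exclusion of $T^2\times I$ in Lemma~\ref{lem:nonsplit} are the only places where the linking hypothesis is used.

Let $X$ be a Seifert piece containing $c_i$, with fiber $p\mu_i+q\lambda_i$. The surgery slope has distance $|q-\varepsilon n_ip|$ from the fiber. We call $c_i$ \emph{oblique} if $p\ne0$; then the distance tends to infinity with $n_i$. We call $c_i$ \emph{longitudinal} if $p=0$; then the fiber is $\lambda_i$ and the distance is $1$. A piece is \emph{collapsing} if it is $\Pi\times S^1$, with $\Pi$ a pair of pants, and contains a longitudinal $c_i$. All other pieces are \emph{persistent}.

Let $N_j$ be the exterior of $L_{n^j}$. It is obtained from $M$ by filling the tori $\partial N(c_i)$, and the meridians of $L_{n^j}$ are the curves $\mu_K$, independent of $j$. By hypothesis any two $N_j$ are related by a homeomorphism that carries meridian slopes to meridian slopes. For a piece $X$ let $X(j)\subset N_j$ be $X$ with the tori $\partial N(c_i)\subset\partial X$ filled.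

\begin{lemma}\label{lem:filled}
Let $j$ be large. If $X$ is hyperbolic, then $X(j)$ is hyperbolic with nonempty boundary. If $X$ is a persistent Seifert piece, then $X(j)$ is a large Seifert manifold with the same fiber slopes as $X$ on $\partial X(j)$. If $X$ is collapsing, then $X(j)\cong T^2\times I$. The manifold $N_j$ is irreducible with incompressible boundary, and the JSJ tori of $M$ are incompressible in $N_j$.
\end{lemma}

\begin{proof}
If $\partial X(j)$ were empty, $\partial X$ would consist of tori $\partial N(c_i)$, so $X=M$ and $L=\emptyset$. For hyperbolic $X$ apply Thurston's theorem; its hypothesis holds because $n_i^j\to\infty$ for every $i$. Let $X$ be Seifert. If it contains no $c_i$, then $X(j)=X$. If it contains an oblique $c_i$, the fibration extends and $\chi^{\mathrm{orb}}$ increases by an amount that tends to $0$, so it stays negative.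

Let $c_i$ be longitudinal. The fibration extends with the new core as a regular fiber, so the base $O'$ of $X(j)$ is the base of $X$ with one hole capped by a disk. Suppose $\chi^{\mathrm{orb}}(O')\geq0$, and go through the list in (B3). If $O'$ is an annulus without cone points, then $X=\Pi\times S^1$ is collapsing and $X(j)\cong T^2\times I$. A disk without cone points would give $X=T^2\times I$, and a disk with two cone points of order $2$ is excluded as well, both by Lemma~\ref{lem:pieces}(a). It remains to exclude a disk with one cone point, of order $\alpha\ge2$. Since $\Delta(\mu_i,\lambda_i)=1$, the fibration of $X$ extends over $W=X\cup N(c_i)\subset S^3$ with $c_i$ as a regular fiber, and $W$ is a fibered solid torus with exceptional core $\kappa$. Let $W_0\subset W$ be the concentric fibered solid torus with $c_i\subset\partial W_0$, and write $[c_i]=\alpha l+\beta\mathfrak m$ in $H_1(\partial W_0)$, where $\mathfrak m$ and $l$ are meridian and preferred longitude of $\kappa$. Then $\gcd(\alpha,\beta)=1$ and $\operatorname{lk}(c_i,\kappa)=\beta$. A regular fiber $f'$ in the interior of $W_0$ is homologous there to $\alpha\kappa$, so $\operatorname{lk}(f',c_i)=\alpha\beta$. It is also isotopic to $\pm\lambda_i$ in $W\setminus c_i$, so $\operatorname{lk}(f',c_i)=0$. Hence $\beta=0$ and $\alpha=1$,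 a contradiction.

All $X(j)$ are now irreducible with incompressible boundary, and the last sentence follows from (B2).
\end{proof}

\subsection{Collapsing pieces}

After filling, a collapsing piece is a product, but the identification of its two ends depends on $j$. Let $Q$ be collapsing, containing $c_i$, with fiber $f=\lambda_i$ and further boundary tori $T,T'$; by Lemma~\ref{lem:pieces}(c) each of them is a JSJ torus or a component of $\partial N(L)$. By (B7) there is a section with boundary classes $\mu_i,x,x'$ and $\mu_i+x+x'=0$. Filling imposes $\mu_i=-\varepsilon nf$, where $n=n_i^j$, so $x=-x'+\varepsilon nf$ in $H_1(Q(j))$. Let $\varphi\colon H_1(T)\to H_1(T')$ be the isomorphism induced by the product $Q(j)$, and $\varphi_0$ the fixed isomorphism $f\mapsto f$, $x\mapsto-x'$. For $v=ax+bf$ we have $|a|=|v\cdot f|$ and $\varphi(v)=-ax'+bf+\varepsilon naf$, that is,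
\begin{equation}\label{eq:shear}
\varphi(v)=\varphi_0(v)\pm n\,|v\cdot f|\,f .
\end{equation}
Thus $\varphi$ is a shear along $f$ of strength $n$. If $v\cdot f\ne0$ and $w\in H_1(T')$ has $w\cdot f\ne0$, then $|\varphi(v)\cdot w|$ grows linearly in $n$. Collapsing pieces can be adjacent, and we must make sure that successive shears do not cancel.

A \emph{run} is a maximal sequence $Q_1,\dots,Q_r$ $(r\ge1)$ of collapsing pieces, consecutive ones adjacent. Each collapsing piece has at most two neighbors and the pieces form a tree, so every collapsing piece lies in exactly one run, and there are distinct tori $T_0,\dots,T_r$ with $T_{t-1}\cup T_t\subset\partial Q_t$. Each \emph{end} $T_0,T_r$ is a component of $\partial N(L)$ or borders a persistent piece. Let $f_t$ be the fiber of $Q_t$. In $N_j$ the run becomes a product $T^2\times I$ between $T_0$ and $T_r$, through which slopes on the two ends can be compared.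

\begin{lemma}\label{lem:growth}
Let $v_0$ be a slope on $T_0$ different from $f_1$ and $w$ a slope on $T_r$ different from $f_r$, both independent of $j$. Then the distance of $v_0$ and $w$ in $Q_1(j)\cup\dots\cup Q_r(j)\cong T^2\times I$ tends to infinity as $j\to\infty$.
\end{lemma}

\begin{proof}
Let $v_t\in H_1(T_t)$ be the image of $v_0$ under transport through $Q_1(j),\dots,Q_t(j)$. Put $g_t=f_{t+1}\in H_1(T_t)$ for $t<r$ and $g_r=w$, and let $a_t=|v_t\cdot g_t|$; we must show $a_r\to\infty$. For $t\ge1$ we have $|f_t\cdot g_t|\ge1$ on $T_t$, by Lemma~\ref{lem:pieces}(b) if $t<r$ and by hypothesis if $t=r$. Fix norms on the groups $H_1(T_t;\mathbb R)$. We show by induction on $t$ that there are constants $C_t$ with $a_t\ge1$ and $\|v_t\|\le C_ta_t$ for large $j$, and that $a_t\to\infty$ for $t\ge1$. For $t=0$ the class $v_0$ is fixed and $a_0\ge1$. For $t\ge1$, with $n\to\infty$ the surgery parameter in $Q_t$, equation \eqref{eq:shear} gives $v_t=\varphi_0(v_{t-1})\pm na_{t-1}f_t$. By induction both $\|\varphi_0(v_{t-1})\|$ and $|\varphi_0(v_{t-1})\cdot g_t|$ are at most $Ca_{t-1}$, with $C$ independent of $j$. Therefore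
\[
a_t\ge(n-C)\,a_{t-1},\qquad \|v_t\|\le(C+n\|f_t\|)\,a_{t-1}.
\]
The first inequality gives $a_t\ge n-C\to\infty$, and the quotient $(C+n\|f_t\|)/(n-C)$ is bounded for large $n$.
\end{proof}

\begin{lemma}\label{lem:notall}
Every run has an end that borders a persistent piece.
\end{lemma}

\begin{proof}
Otherwise the run is all of $M$, the link $L$ has two components $K,K'$, and $N_j\cong T^2\times I$. By Lemma~\ref{lem:pieces}(d) and Lemma~\ref{lem:growth} the distance of $\mu_K$ and $\mu_{K'}$ in $N_j$ tends to infinity. But this distance is preserved by homeomorphisms that preserve meridians.
\end{proof}

\subsection{The JSJ decomposition of $N_j$}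

To compare the manifolds $N_j$ piece by piece we need their JSJ families. Let $\mathcal T_j$ consist of the JSJ tori of $M$ between two persistent pieces, together with one torus $T_0$ for each run between two persistent pieces; a run with an end on $\partial N(L)$ contributes none and becomes a collar of $\partial N_j$. The pieces of $N_j$ cut along $\mathcal T_j$ are the manifolds $X(j)$ with $X$ persistent, enlarged by collars.

\begin{lemma}\label{lem:jsj}
For large $j$, $\mathcal T_j$ is the JSJ family of $N_j$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:filled} the tori are incompressible, and the pieces are hyperbolic or large Seifert manifolds. If two Seifert pieces are adjacent along a torus of $\mathcal T_j$, their fiber slopes differ: by Lemma~\ref{lem:pieces}(b) if no run lies between them, and otherwise by Lemma~\ref{lem:growth}, applied to the two fibers, which differ from $f_1$ and $f_r$ by Lemma~\ref{lem:pieces}(b).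

By (B5) only minimality has to be shown. Suppose that a proper subfamily also cuts $N_j$ into Seifert or atoroidal manifolds. One of these, $Y$, contains in its interior a nonempty set $\mathcal S$ of tori of $\mathcal T_j$; it is irreducible and $\partial Y\ne\emptyset$. No torus of $\mathcal S$ is boundary parallel in $Y$, for the product region would be a union of pieces whose fundamental groups inject into $\mathbb Z^2$ by (B2), while these groups are nonabelian by (B3) and (B6). So $Y$ is not atoroidal, hence Seifert fibered. By (B4), applied to one torus at a time and cutting after each step, the fibration can be isotoped so that all tori of $\mathcal S$ are vertical. The pieces in $Y$ inherit Seifert fibrations that match along $\mathcal S$. Then none of them is hyperbolic, and by uniqueness of fibrations two adjacent Seifert pieces have equal fiber slopes on a torus of $\mathcal T_j$, a contradiction.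
\end{proof}

\subsection{Four invariants}

To detect twisting that is hidden in the gluing, we need slopes on the JSJ tori that every homeomorphism respects. For a JSJ piece $Y$ of $N_j$ and a boundary torus $T$ of $Y$, define a finite set $S(Y,T)$ of slopes on $T$. If $Y$ is Seifert, $S(Y,T)$ consists of the fiber slope. If $Y$ is hyperbolic, the group $\pi_1(T)\cong\mathbb Z^2$ acts by Euclidean translations on a horosphere centered at its fixed point at infinity, and the \emph{length} of a slope is the translation distance of a primitive element representing it. Another horosphere rescales all lengths by one factor, and only finitely many slopes have length below a given bound. Let $S(Y,T)$ be the set of slopes of length at most $\rho$, where $\rho$ is the smallest number for which there are at least two. We ask for two so that one of them avoids any given slope.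

Every JSJ torus and every boundary torus $T$ of $N_j$ now has a set of \emph{canonical slopes} from each of its two sides: $S(Y,T)$ from a side occupied by a piece $Y$, and $\{\mu_K\}$ from the outer side of $T=\partial N(K)$. Define, for large $j$:
\begin{itemize}
\item $I_1(j)$, the sum of the volumes of the hyperbolic JSJ pieces of $N_j$;
\item $I_2(j)$, the largest order of an exceptional fiber in a Seifert JSJ piece;
\item $I_3(j)$, the largest distance between two canonical slopes from opposite sides of a JSJ or boundary torus;
\item $I_4(j)$, the largest finite value of $|H_1(Z)|$, where $Z$ is obtained from a Seifert JSJ piece by filling each boundary torus along a canonical slope from the other side.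
\end{itemize}
Each maximum is over a finite set and is $0$ if the set is empty.

\begin{lemma}\label{lem:invariants}
The numbers $I_1(j),\dots,I_4(j)$ do not depend on $j$.
\end{lemma}

\begin{proof}
Let $g\colon N_j\to N_{j'}$ be a homeomorphism that preserves meridians, isotoped to carry JSJ family to JSJ family. It maps Seifert pieces to Seifert pieces, preserving fiber slopes and orders of exceptional fibers by (B3), and hyperbolic pieces to hyperbolic pieces of equal volume. Let $g$ map a hyperbolic piece $Y$ to $Y'$ and a torus $T\subset\partial Y$ to $T'$. With base points on $T$ and $T'$, the isomorphism $g_*\colon\pi_1(Y)\to\pi_1(Y')$ maps $\pi_1(T)$ onto $\pi_1(T')$ and is conjugation by an isometry $\psi$ of $\mathbb H^3$. Then $\psi$ maps the fixed point of $\pi_1(T)$ to that of $\pi_1(T')$ and horospheres isometrically to horospheres, so $g$ preserves lengths of slopes up to a common factor, and $g(S(Y,T))=S(Y',T')$. So $g$ preserves all data from which the four numbers are computed.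
\end{proof}

We now show that $c_1$ can lie in no piece.

\medskip\noindent\emph{No $c_i$ lies in a hyperbolic piece.} By Lemmas~\ref{lem:filled} and~\ref{lem:jsj}, $I_1(j)=\sum\operatorname{vol}X(j)$ over the hyperbolic pieces $X$ of $M$. If one of them contained a $c_i$, then by (B6) $I_1(j)$ would be strictly less than $\sum\operatorname{vol}X$ and converge to it, which a constant cannot do.

\medskip\noindent\emph{No $c_i$ is oblique.} Otherwise the piece $X$ containing it is persistent, and $X(j)$ has an exceptional fiber of order $|q-\varepsilon n_i^jp|\to\infty$, so $I_2(j)\to\infty$.

\medskip So every $c_i$ is longitudinal, and the hyperbolic pieces of $N_j$ are unfilled pieces of $M$. Consequently, for a persistent piece $Y$ of $M$ and a torus $T\subset\partial Y(j)$, the set $S(Y(j),T)$ does not depend on $j$. This yields the following choice, used twice.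

\medskip\noindent$(\ast)$\quad\emph{Let $X$ be a Seifert piece of $M$ containing some $c_i$, with fiber $f$, and let $T\subset\partial X$ be a component of $\partial N(L)$ or a torus bordering a persistent piece $Y$. Then there is a slope $g\ne f$ on $T$, independent of $j$, that is canonical from the side of $T$ opposite to $X$.}

\medskip\noindent Indeed, take $g=\mu_K$ if $T=\partial N(K)$, by Lemma~\ref{lem:pieces}(d); the fiber of $Y$ if $Y$ is Seifert, by Lemma~\ref{lem:pieces}(b); and one of the at least two elements of $S(Y,T)$ if $Y$ is hyperbolic.

\medskip\noindent\emph{No piece is collapsing.} Let $Q_1,\dots,Q_r$ be a run, and choose slopes $v_0\ne f_1$ on $T_0$ and $w\ne f_r$ on $T_r$ by $(\ast)$. By Lemma~\ref{lem:notall}, in $N_j$ the run is a product neighborhood of a JSJ torus or a collar of a boundary torus, and $v_0,w$, transported to that torus, are canonical slopes from its two sides. By Lemma~\ref{lem:growth} their distance tends to infinity, so $I_3(j)\to\infty$.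

\medskip\noindent\emph{The last case.} Now all pieces are persistent, and $\mathcal T_j$ is the JSJ family of $M$. Let $X$ be the Seifert piece that contains $c_1$, with fiber $h=\lambda_1$. The manifolds $X(j)$ have the same base orbifold for all $j$, so we close them up canonically and measure homology. On each boundary torus of $X$ other than $\partial N(c_1)$ choose a slope different from $h$ by $(\ast)$, and let $Z_j$ be obtained from $X(j)$ by filling along these slopes; it is one of the manifolds in the definition of $I_4(j)$. Remove from $X$ fibered neighborhoods of the exceptional fibers. The result is an orientable circle bundle over a planar surface $R$, hence $R\times S^1$, and by (B7) there is a section with boundary classes $x_0=\mu_1,x_1,\dots,x_r$, where $r\geq1$. The manifold $Z_j$ is obtained from $R\times S^1$ by filling along $x_0+\varepsilon n_1^jh$ and along slopes $a_tx_t+b_th$ $(1\le t\le r)$, each of which is a chosen slope or the meridian of a removed neighborhood. These do not depend on $j$, and $a_t\ne0$ because $|a_t|$ is the distance from the fiber. So $H_1(Z_j)$ has the $r+2$ generators $x_0,\dots,x_r,h$ and the $r+2$ relations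
\[
x_0+x_1+\dots+x_r=0,\qquad x_0+\varepsilon n_1^jh=0,\qquad a_tx_t+b_th=0\quad(1\le t\le r).
\]
In the relation matrix subtract from the first row the second row and $1/a_t$ times the row of $x_t$, for each $t$. The first row then has the single nonzero entry $-(\varepsilon n_1^j+\sum b_t/a_t)$, in the column of $h$, and the complementary minor is diagonal with entries $1,a_1,\dots,a_r$. The determinant therefore has absolute value
\[
|a_1\cdots a_r|\cdot\Bigl|\,\varepsilon n_1^j+\sum_{t=1}^r\frac{b_t}{a_t}\Bigr| ,
\]
which tends to infinity. For large $j$ it is nonzero and equals $|H_1(Z_j)|$, so $I_4(j)\to\infty$, contradicting Lemma~\ref{lem:invariants}.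

There is no counterexample. This proves Theorem~\ref{thm:twist}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{FW} Franks and Williams, 1987.

\bibitem{Hatcher} Hatcher, \emph{Notes on basic 3-manifold topology}.

\bibitem{Jaco} Jaco, \emph{Lectures on three-manifold topology}.

\bibitem{Morton} Morton, 1986.

\bibitem{semiadequate} \emph{On the crossing number of semiadequate links}, \texttt{http://stoimenov.net/stoimeno/homepage/papers/adeq2.pdf}.

\end{thebibliography}
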